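# A countable Tychonoff space that needs exactly $\mathfrak b$ new points to become connected

## The theorem on the tree $\omega^{<\omega}$

All spaces are Hausdorff, and no hypothesis beyond ZFC is used unless it is named. The cardinal $\mathfrak b$ is the least size of a family of functions $\omega\to\omega$ that no single function bounds modulo finite sets. It is uncountable, as recalled below.

**Theorem 1.** Let $S=\omega^{<\omega}$ be the set of finite sequences of natural numbers. Call $U\subseteq S$ open iff for every $s\in U$ we have $s^\frown m\in U$ for all but finitely many $m$. Then $S$ is a countable dense in itself Tychonoff space. If $Y\supseteq S$ is Hausdorff, $S$ is dense in $Y$ and $|Y\setminus S|<\mathfrak b$ (in particular, if $|Y\setminus S|\le\omega$), then every $s\in S$ has a neighbourhood base in $S$ consisting of subsets of $S$ that are clopen in $Y$ and $\ne Y$. Hence $S$ is open in $Y$, and $Y$ is not connected. So $S$ is not countably connectifiable.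

Here $Y\supseteq S$ means that $S$ is a subspace of $Y$, and $s^\frown m$ is the sequence $s$ followed by the number $m$. The space $S$ is the Arkhangel'skii–Franklin space $S_\omega$.

The theorem answers a question connected with the paper "Connectifying Some Spaces" (https://core.ac.uk/download/pdf/82341068.pdf): is it consistent with ZFC that every countable dense in itself Tychonoff space can be made connected by adding countably many points, keeping it dense and keeping the result Hausdorff? The answer is no, since $S$ is a counterexample in every model of ZFC. The theorem gives more. However we add fewer than $\mathfrak b$ points, the topology of $Y$ near each point of $S$ is still generated by clopen sets of the whole space $Y$.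

## Connectifications, $\pi$-weight, $\mathfrak b$ and $\mathfrak d$

**Definition.** A connectification of $X$ is a connected Hausdorff space $Y$ in which $X$ embeds densely. If moreover $|Y\setminus X|\le\omega$, then $Y$ is an $\omega$-connectification of $X$. A space that has a connectification is connectifiable. One that has an $\omega$-connectification is countably connectifiable, or $\omega$-connectifiable. A space is dense in itself if it has no isolated points.

The following observation explains the condition "dense in itself", and it will end the proof of Theorem 1.

**Lemma 5.** Let $X$ be dense in $Y$, and let $U\subseteq X$ be clopen in $X$ with $\overline U^{\,Y}\subseteq X$. Then $U$ is clopen in $Y$.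

Proof. Since $U$ is closed in $X$, we have $\overline U^{\,Y}=\overline U^{\,Y}\cap X=U$, so $U$ is closed in $Y$. Write $U=G\cap X$ with $G$ open in $Y$. Because $X$ is dense and $G$ is open, $G\subseteq\overline{G\cap X}^{\,Y}=\overline U^{\,Y}=U$. So $G=U$, and $U$ is open in $Y$. $\square$

For example, let $X$ have an isolated point $p$ and at least one more point. In any Hausdorff $Y$ containing $X$ densely, $\{p\}$ is closed, so $\overline{\{p\}}^{\,Y}\subseteq X$. By Lemma 5, $\{p\}$ is clopen in $Y$, and $Y$ is not connected. Thus $X$ is not connectifiable.

The rationals show the opposite behaviour. The line $\mathbb R$ is a connectification of $\mathbb Q$, with remainder of size $2^\omega$. Countably many new points also suffice, as follows. Let $B_0,B_1,\dots$ list the intervals with rational endpoints. Choose finite sets $K_0,K_1,\dots$ of irrationals, pairwise disjoint, such that $K_i$ meets each of $B_0,\dots,B_i$. Add points $y_0,y_1,\dots$ to $\mathbb Q$, the neighbourhoods of $y_i$ being the sets containing some $\{y_i\}\cup(O\cap\mathbb Q)$ with $O\supseteq K_i$ open in $\mathbb R$. Then $\mathbb Q$ is open and dense in the new space. The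 space is Hausdorff, because disjoint finite sets in $\mathbb R$ have disjoint neighbourhoods. If it were a disjoint union of nonempty open sets $G,H$, then $B_a\cap\mathbb Q\subseteq G$ and $B_b\cap\mathbb Q\subseteq H$ for some $a,b$. For $i\ge\max(a,b)$ the point $y_i$ would be in the closure of both, hence in $G\cap H=\emptyset$. So $\mathbb Q$ is countably connectifiable.

**Definition.** A $\pi$-base of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of the family. The $\pi$-weight $\pi w(X)$ is the least cardinality of a $\pi$-base.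

Every base without $\emptyset$ is a $\pi$-base, so $\pi w(\mathbb Q)=\omega$. A $\pi$-base need not be a base. In the Sorgenfrey line, with basic open sets $[a,b)$, the intervals $(p,q)$ with rational endpoints form a $\pi$-base, but none of them satisfies $0\in(p,q)\subseteq[0,1)$.

**Definition.** For $f,g:\omega\to\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$, and $f=^*g$ if $f(n)=g(n)$ for all but finitely many $n$. The cardinal $\mathfrak b$ is the least size of a family unbounded in $\le^*$. The cardinal $\mathfrak d$ is the least size of a dominating family, that is, a family $D$ such that every $f$ satisfies $f\le^*g$ for some $g\in D$.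

By a bijection, $\omega$ may be replaced as index set by any countably infinite set; we use this for functions on $S$. We have $\omega_1\le\mathfrak b$, because $f_0,f_1,\dots$ are all $\le^*f$, where $f(n)=\max_{k\le n}f_k(n)$. A dominating family is unbounded, because if $f$ were a bound for it, no member could satisfy $f+1\le^*g$. So $\omega_1\le\mathfrak b\le\mathfrak d\le2^\omega$. As a small example, the constant functions $n=0,1,2,\dots$ are all $\le^*$ the identity, but no function is $\ge$ all of them at even one argument.

The source quotes three results: every countable Hausdorff space without isolated points is connectifiable; it is consistent with ZFC that there is a regular dense in itself countable space which is not countably connectifiable; and Martin's axiom (MA) implies that every countable dense in itself Hausdorff space $X$ with $\pi w(X)<2^\omega$ is countably connectifiable. We do not use them. We also prove three companions of Theorem 1.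

**Theorem 2.** For every $\kappa$ with $\mathfrak b\le\kappa\le2^\omega$, $S$ has a connectification $Y$ with $|Y\setminus S|=\kappa$. So the least size of a remainder of a connectification of $S$ is exactly $\mathfrak b$.

**Theorem 3.** Every nonempty countable dense in itself Tychonoff space $X$ with $\pi w(X)<\mathfrak b$ is countably connectifiable. On the other hand, $\pi w(S)=\mathfrak d$. So the least $\pi$-weight of a (nonempty) countable dense in itself Tychonoff space that is not countably connectifiable lies in $[\mathfrak b,\mathfrak d]$. It equals $\mathfrak b$ if $\mathfrak b=\mathfrak d$. In particular, under MA it equals $2^\omega$, so the bound in the quoted MA theorem is optimal.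

A free P-filter on $\omega$ is a proper filter $F$ containing all cofinite sets such that every countable $\mathcal A\subseteq F$ has some $A\in F$ with $A\setminus A'$ finite for all $A'\in\mathcal A$.

**Proposition 4.** Let $F$ be a free P-filter on $\omega$. Then the space $S(F)$, with underlying set $\omega^{<\omega}$ and "$U$ open iff $\{m:s^\frown m\in U\}\in F$ for all $s\in U$", is countable, dense in itself, Tychonoff and not countably connectifiable.

## Basic clopen sets of $S$

The open sets of $S$ form a topology. Unions cause no difficulty. For $s\in U\cap U'$, only finitely many $m$ fail for $U$ and only finitely many for $U'$. We write $|t|$ for the length of $t$, $t{\restriction}i$ for its initial segment of length $i$, and $s\subseteq t$ when $t$ extends $s$ (possibly $t=s$).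

**Definition.** For $s\in S$ and $\varphi:S\to\omega$ put
$$B(s,\varphi)=\{t\in S: s\subseteq t,\ t(i)\ge\varphi(t{\restriction}i)\text{ whenever }|s|\le i<|t|\}.$$

So we start at the node $s$, and when at a node $t$ we may continue to $t^\frown m$ only if $m\ge\varphi(t)$. For $\varphi\equiv1$, $B(\emptyset,\varphi)$ is the set of all sequences without the entry $0$. Three facts follow from the definition:

- if $t\in B(s,\varphi)$, then $t^\frown m\in B(s,\varphi)$ exactly when $m\ge\varphi(t)$;
- if $t\in B(s,\varphi)$ and $t\ne s$, then $t=q^\frown m$ with $q\in B(s,\varphi)$ and $m\ge\varphi(q)$;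
- if $\varphi\le\psi$ everywhere, then $B(s,\psi)\subseteq B(s,\varphi)$.

**Lemma 6.** The sets $B(s,\varphi)$ are clopen, and those with first coordinate $s$ form a base at $s$. The space $S$ is countable, dense in itself and Tychonoff.

Proof. $B(s,\varphi)$ is open by the first fact. To see that it is closed, let $t\notin B(s,\varphi)$. If $t\subsetneq s$, then $t^\frown m\notin B(s,\varphi)$ for all $m\ne s(|t|)$. If $t$ and $s$ are incomparable, no extension of $t$ extends $s$, so none is in $B(s,\varphi)$. If $t\supseteq s$, then $t(i)<\varphi(t{\restriction}i)$ for some $i$ with $|s|\le i<|t|$, and every extension of $t$ inherits this violation. In each case $t^\frown m$ lies in the complement for all but finitely many $m$, so the complement is open.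

For the base, let $U$ be open and $s\in U$. If $t\in U$, let $\varphi(t)$ be such that $t^\frown m\in U$ for all $m\ge\varphi(t)$; otherwise let $\varphi(t)=0$. By induction on length, using the second fact, every $t\in B(s,\varphi)$ is in $U$.

$S\setminus\{s\}$ is open, because for each $t\ne s$ at most one $m$ has $t^\frown m=s$. So $S$ is $T_1$ with a base of clopen sets. Such a space is Hausdorff, since a clopen neighbourhood of $x$ omitting $x'$ separates them, and it is Tychonoff, since the indicator functions of clopen sets are continuous. Finally $\{s\}$ is not open, since no $s^\frown m$ equals $s$. $\square$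

As an example, the sequence $s^\frown0,s^\frown1,\dots$ converges to $s$, directly from the definition of open sets. On the other hand, $\emptyset$ is in the closure of the set of sequences of length $2$ (an open $U\ni\emptyset$ contains some $\langle m\rangle$, hence some $\langle m,n\rangle$), but no sequence $\langle m_j,n_j\rangle$ of such points converges to $\emptyset$. If some value $m$ is taken by infinitely many $m_j$, then $B(\emptyset,\varphi)$ with $\varphi\equiv m+1$ misses those terms. If every value is taken only finitely often, put $\varphi(\emptyset)=0$, let $\varphi(\langle m\rangle)$ exceed all $n_j$ with $m_j=m$, and let $\varphi=0$ elsewhere; then $B(\emptyset,\varphi)$ misses all terms.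

## Finitely many new points, and what goes wrong with infinitely many

Let $Y\supseteq S$ be Hausdorff with $S$ dense, $R=Y\setminus S$, and $s_0\in S$. By Lemma 5 we want a small clopen $U\ni s_0$ in $S$ whose closure in $Y$ contains no point of $R$.

For each $y\in R$ take disjoint open sets of $Y$ around $s_0$ and $y$, and inside the first a basic set $B(s_0,\varphi_y)$. Then $y\notin\overline{B(s_0,\varphi_y)}^{\,Y}$. If $R$ is finite, let $\varphi=\max\bigl(1,\max_{y\in R}\varphi_y\bigr)$. Then $U=B(s_0,\varphi)\subseteq B(s_0,\varphi_y)$ for all $y$, so $\overline U^{\,Y}\subseteq S$ and $U$ is clopen in $Y$. It omits $s_0{}^\frown0$. So finitely many points never connect $S$.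

Now let $R=\{y_0,y_1,\dots\}$ and write $\varphi_n$ for $\varphi_{y_n}$. Choosing $\varphi\ge\varphi_n$ everywhere for all $n$ may be impossible. With $s_0=\emptyset$ and $\varphi_n\equiv n$ we have $\bigcap_nB(\emptyset,\varphi_n)=\{\emptyset\}$, which is not a neighbourhood of $\emptyset$. Diagonalization does give a $\varphi$ such that for each $n$ we have $\varphi(s)\ge\varphi_n(s)$ for all $s$ outside a finite set $E_n$. But a single $s\in E_n\cap B(s_0,\varphi)$ ruins the inclusion $B(s_0,\varphi)\subseteq B(s_0,\varphi_n)$. If $\varphi(s)\le m<\varphi_n(s)$, then $s^\frown m$ lies in $B(s_0,\varphi)$ but not in $B(s_0,\varphi_n)$, and with it comes a whole infinite subtree. The function $\varphi_n$ was chosen to keep one neighbourhood of $s_0$ away from $y_n$, so it says nothing about how $y_n$ lies with respect to that subtree.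

Two changes repair this. First, $\varphi_y$ should carry information about $y$ at every node of $S$. Second, we do not ask for one set that is far from $y$ and contains $U$. Finitely many will do, because the closure of a finite union is the union of the closures. So we cover $S$ by countably many clopen sets far from $y$, let $r_y(x)$ be the index of the first one containing $x$, and aim for $r_y$ to be bounded on $U$.

**Lemma 7.** Let $X=\{x_k:k\in\omega\}$ be a subspace, with a base of clopen sets, of a Hausdorff space $Y$, and let $y\in Y\setminus X$. There is a locally constant $r:X\to\omega$ such that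
$$y\notin\overline{\{x\in X:r(x)\le M\}}^{\,Y}\quad\text{for every }M\in\omega.\tag{1}$$

Proof. For each $k$ choose disjoint open sets of $Y$ around $x_k$ and $y$, and inside the first a clopen subset $V_k$ of $X$ with $x_k\in V_k$. Then $y\notin\overline{V_k}^{\,Y}$. The $V_k$ cover $X$, so $r(x)=\min\{k:x\in V_k\}$ is defined. Each set $\{r=k\}=V_k\setminus\bigcup_{i<k}V_i$ is clopen in $X$, so $r$ is locally constant. Finally, $\{r\le M\}\subseteq\bigcup_{i\le M}V_i$, and the closure of this finite union is $\bigcup_{i\le M}\overline{V_i}^{\,Y}$, which does not contain $y$. $\square$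

For a locally constant function on $S$, consider $r(t)=|\{i<|t|:t(i)<i\}|$. If $m\ge|t|$ then $r(t^\frown m)=r(t)$, so $r$ is constant on every $B(s,\varphi)$ with $\varphi(t)=|t|$. It is unbounded on $S$, since a sequence of $n\ge1$ zeros has value $n-1$. At each node $t$ only finitely many children have $r(t^\frown m)\ne r(t)$. This finiteness drives the next proof.

## Bounded rank: proof of Theorem 1

The first claim is Lemma 6. Let $Y$ be as in the theorem, $R=Y\setminus S$ and $|R|<\mathfrak b$.

**Step 1: a function $\varphi_y$ that knows about $y$ at every node.** For $y\in R$ let $r_y:S\to\omega$ be given by Lemma 7 with $X=S$. For each $s$ the set $\{x:r_y(x)=r_y(s)\}$ is open, so there is $\varphi_y:S\to\omega$ with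
$$r_y(s^\frown m)=r_y(s)\quad\text{for all }s\in S,\ m\ge\varphi_y(s).\tag{2}$$
In particular $\{r_y(s^\frown m):m\in\omega\}$ is finite for each $s$.

**Step 2: one $\varphi$ for all $y$.** This step defines $U$. Let $s_0\in S$, let $O$ be a neighbourhood of $s_0$ in $S$, and pick $\psi$ with $B(s_0,\psi)\subseteq O$. The family $\{\varphi_y:y\in R\}$ has size less than $\mathfrak b$, so some function bounds it modulo finite sets. Taking the maximum of that function with $\psi$ and $1$, we get $\varphi\ge\max(\psi,1)$ such that
$$E_y=\{s\in S:\varphi(s)<\varphi_y(s)\}\quad\text{is finite for each }y\in R.$$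
Put $U=B(s_0,\varphi)\subseteq O$. For $R=\{y_0,y_1,\dots\}$ one can simply take $\varphi(x_k)=\max\bigl(\psi(x_k),1,\max_{n\le k}\varphi_{y_n}(x_k)\bigr)$, where $x_0,x_1,\dots$ enumerates $S$.

**Step 3: each $r_y$ is bounded on $U$.** Since $E_y$ is finite and each $\{r_y(s^\frown m):m\in\omega\}$ is finite,
$$M_y=\max\bigl(\{r_y(s_0)\}\cup\{r_y(s^\frown m):s\in E_y,\ m\in\omega\}\bigr)$$
exists. We show $r_y(t)\le M_y$ for all $t\in U$ by induction on $|t|$. For $t=s_0$ this is clear. Otherwise $t=s^\frown m$ with $s\in U$ and $m\ge\varphi(s)$. If $s\in E_y$, then $r_y(t)\le M_y$ by the choice of $M_y$. If $s\notin E_y$, then $m\ge\varphi(s)\ge\varphi_y(s)$, so $r_y(t)=r_y(s)\le M_y$ by (2) and the induction hypothesis. So along a path in $U$ the value of $r_y$ changes only when an exceptional node is left, and there it takes one of finitely many values.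

**Step 4: $U$ is clopen in $Y$.** For each $y\in R$, $U\subseteq\{r_y\le M_y\}$, so $y\notin\overline U^{\,Y}$ by (1). Hence $\overline U^{\,Y}\subseteq S$. Since $U$ is clopen in $S$, Lemma 5 shows that $U$ is clopen in $Y$. It contains $s_0$, and it omits $s_0{}^\frown0$ because $\varphi(s_0)\ge1$.

As $O$ was arbitrary, such sets $U$ form a neighbourhood base at $s_0$ in $S$. Each is open in $Y$, so $S$ is open in $Y$. Since $U\ne\emptyset,Y$, the space $Y$ is not connected. If $|Y\setminus S|\le\omega$, the hypothesis holds because $\omega<\omega_1\le\mathfrak b$. So $S$ is not countably connectifiable. $\blacksquare$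

## Connecting $S$ with $\kappa\ge\mathfrak b$ points: proof of Theorem 2

Regard $S$ as a tree whose edges are the pairs $\{s,s^\frown m\}$. If $S\cap G$ and $S\cap H$ split $S$, some edge has one end in each part. So we want, for each edge $e=\{s,s'\}$, new points that together prevent $s$ and $s'$ from being separated. We take points $y_{e,\alpha}$ indexed also by an unbounded family $f_\alpha$. The neighbourhood traces of $y_{e,\alpha}$ should consist of sequences that at some late position $j$ go below $f_\alpha(j)$ and afterwards stay above $f_\alpha$.

In its plain form, this lets $u\supseteq s$ ($s\in e$) belong to the $k$-th trace of $y_{e,\alpha}$ if for some $j$ with $\max(|s|,k)\le j<|u|$ we have $u(j)<f_\alpha(j)$ and $u(l)\ge f_\alpha(l)$ for $j<l<|u|$. The new points then cannot be separated from one another. If $f_\alpha,f_{\alpha'}>0$, then $s$ followed by zeros up to and including position $j=\max(|s|,k)$ is in the $k$-th traces of both $y_{e,\alpha}$ and $y_{e,\alpha'}$, for every $k$. So the value $u(j)$ must also encode which new point it serves, and the position $j$ must be readable from $u$ alone.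

**Step 1: the data.** Let $E$ be the countable set of edges of $S$, $I=E\times\kappa$, and choose distinct $a_i\in2^\omega$ $(i\in I)$; this is possible since $|I|=\kappa\le2^\omega$. Fix a bijection $c:2^{<\omega}\to\omega$ and a bijection $\pi:\omega\times\omega\to\omega$ with $\pi(a,b)\ge b$, for instance $\pi(a,b)=\frac{(a+b)(a+b+1)}2+b$. Say that the even number $2\pi(c(l),v)$ has label $l\in2^{<\omega}$. Every even number has exactly one label, and for each label $l$ and each $v$ there is a number with label $l$ that is $\ge v$, namely $2\pi(c(l),v)$. With the displayed $\pi$ and $c(\emptyset)=0$, the numbers with label $\emptyset$ are $0,4,10,18,\dots$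

Since $\kappa\ge\mathfrak b$, some unbounded family can be listed, perhaps with repetitions, as $\{f_\alpha:\alpha<\kappa\}$. Let $h(j)=1+\max\{2\pi(c(l),0):l\in2^j\}$ and replace each $f_\alpha$ by $f_\alpha+h$. The family stays unbounded, and now $f_\alpha\ge h$ for all $\alpha$.

**Step 2: the traces.** For $i=(e,\alpha)\in I$, $s\in e$ and $k\in\omega$ let $W^s_{i,k}$ be the set of $u\in S$ with $u\supseteq s$ for which there is $j$ with $\max(|s|,k)\le j<|u|$ such that

- $u(l)$ is odd for $|s|\le l<j$;
- $u(j)$ is even, has label $a_i{\restriction}j$, and $u(j)<f_\alpha(j)$;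
- $u(l)\ge f_\alpha(l)$ for $j<l<|u|$.

We call $j$ the witness. It equals $\min\{l\ge|s|:u(l)\text{ is even}\}$, so it is determined by $u$ and $s$. Put $W_{i,k}=\bigcup_{s\in e}W^s_{i,k}$.

These sets decrease as $k$ grows. They are open: if $u\in W^s_{i,k}$ and $m\ge f_\alpha(|u|)$, then $u^\frown m\in W^s_{i,k}$ with the same witness. They are nonempty: let $j=\max(|s|,k)$ and let $u$ be $s$, followed by entries $1$ at the positions from $|s|$ to $j-1$, followed by $2\pi(c(a_i{\restriction}j),0)<h(j)\le f_\alpha(j)$.

The odd entries are needed. Suppose we dropped the first condition, and suppose $f_{\alpha'}(j)>2\pi(c(l),f_\alpha(j))$ for all $j$ and $l\in2^j$. Let $i=(e,\alpha)$, $i'=(e,\alpha')$, $j\ge\max(|s|,k)$, and let $u$ be $s$, then zeros up to position $j-1$, then $2\pi(c(a_i{\restriction}j),0)$ at position $j$, then $2\pi(c(a_{i'}{\restriction}(j+1)),f_\alpha(j+1))$ at position $j+1$. The last entry is $\ge f_\alpha(j+1)$ and $<f_{\alpha'}(j+1)$. So $u$ would be in the $k$-th trace for $i$ with witness $j$ and for $i'$ with witness $j+1$. The labels would not clash, because they sit at different positions.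

**Step 3: separating old points from new ones.** Every $x\in S$ has a neighbourhood disjoint from $W_{i,|x|}$, where $i=(e,\alpha)$. Take $N=B(x,\varphi)$ with $\varphi(t)=f_\alpha(|t|)$. Suppose $u\in N\cap W^s_{i,|x|}$ with witness $j$. Then $u(j)<f_\alpha(j)$. But $|x|\le j<|u|$ and $u\in N$, so $u(j)\ge\varphi(u{\restriction}j)=f_\alpha(j)$, a contradiction.

**Step 4: separating new points from each other.** If $i\ne i'$, then $W_{i,k}\cap W_{i',k}=\emptyset$ for some $k$. Let $i=(e,\alpha)$, $i'=(e',\alpha')$, and let $k$ exceed the lengths of all members of $e\cup e'$ and satisfy $a_i{\restriction}k\ne a_{i'}{\restriction}k$. Suppose $u\in W^s_{i,k}\cap W^t_{i',k}$ with $s\in e$, $t\in e'$ and witnesses $j,j'$. We have $j=\min\{l\ge|s|:u(l)\text{ even}\}$ and $j\ge k>|s|$, so $j=\min\{l\ge k:u(l)\text{ even}\}$. In the same way $j'=\min\{l\ge k:u(l)\text{ even}\}$. Hence $j=j'$, and the unique label of $u(j)$ is $a_i{\restriction}j=a_{i'}{\restriction}j$. Since $j\ge k$, this contradicts the choice of $k$.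

**Step 5: some new point is near both ends of a given edge.** For every $e=\{s,s'\}\in E$ and $\varphi:S\to\omega$ there is $\alpha<\kappa$ such that, for $i=(e,\alpha)$ and all $k$, $W_{i,k}$ meets both $B(s,\varphi)$ and $B(s',\varphi)$. This is where unboundedness is used.

For $q\in e$ define $z_q\in\omega^\omega$ extending $q$ by letting $z_q(l)$ be the least odd number $\ge\varphi(z_q{\restriction}l)$ for $l\ge|q|$. Then $z_q{\restriction}l\in B(q,\varphi)$ for all $l\ge|q|$. Let
$$G_q(j)=\max\{2\pi(c(l),\varphi(z_q{\restriction}j)):l\in2^j\}.$$
Choose $\alpha$ with $f_\alpha\not\le^*\max(G_s,G_{s'})$ and put $i=(e,\alpha)$. Given $k$, choose $j\ge\max(k,|s|,|s'|)$ with $f_\alpha(j)>\max(G_s(j),G_{s'}(j))$. For $q\in e$ let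
$$u_q=(z_q{\restriction}j)^\frown2\pi\bigl(c(a_i{\restriction}j),\varphi(z_q{\restriction}j)\bigr).$$
Its last entry is $\ge\varphi(z_q{\restriction}j)$ because $\pi(a,b)\ge b$, so $u_q\in B(q,\varphi)$. The last entry is also even with label $a_i{\restriction}j$, and it is $\le G_q(j)<f_\alpha(j)$. The entries at positions $|q|,\dots,j-1$ are odd, and there are no positions after $j$. So $u_q\in W^q_{i,k}$ with witness $j$. The maximum over all labels in $G_q$ allows us to choose $\alpha$ before knowing $a_i$.

**Step 6: the space $Y$.** Let $Y=S\cup\{y_i:i\in I\}$ with distinct new points. Call $G\subseteq Y$ open iff $G\cap S$ is open in $S$ and for each $y_i\in G$ there is $k$ with $W_{i,k}\subseteq G$. Because $W_{i,k}$ decreases with $k$, this is a topology. A subset of $S$ is open in $Y$ iff it is open in $S$, so $S$ is an open subspace. Each $W_{i,k}$ is open and nonempty, so the sets $\{y_i\}\cup W_{i,k}$ are open and $S$ is dense. $Y$ is Hausdorff: two points of $S$ are separated in $S$, $x\in S$ and $y_i$ by $N$ from Step 3 and $\{y_i\}\cup W_{i,|x|}$, and $y_i\ne y_{i'}$ by $\{y_i\}\cup W_{i,k}$ and $\{y_{i'}\}\cup W_{i',k}$ with $k$ from Step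 4. Also $|Y\setminus S|=|I|=\kappa$.

**Step 7: $Y$ is connected.** Suppose $Y=G\sqcup H$ with $G,H$ open and nonempty. By density $G\cap S$ and $H\cap S$ are nonempty, and they partition $S$. Since the tree $S$ is connected as a graph, some edge $e=\{s,s'\}$ has $s\in G$ and $s'\in H$. Choose $\varphi$ with $B(s,\varphi)\subseteq G$ and $B(s',\varphi)\subseteq H$, taking the maximum of two functions, and let $i$ be given by Step 5. Every neighbourhood of $y_i$ contains some $W_{i,k}$, which meets both $G$ and $H$. So $y_i\in\overline G\cap\overline H=G\cap H=\emptyset$, a contradiction.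

Taking $\kappa=\mathfrak b$ gives a connectification with remainder of size $\mathfrak b$. By Theorem 1 no connectification has a smaller remainder. $\blacksquare$

## Spaces with $\pi w(X)<\mathfrak b$

We prove the first part of Theorem 3. For $\mathbb Q$ we listed a countable $\pi$-base and let $K_i$ be a finite set meeting the first $i+1$ members. What mattered was that the $K_i$ were pairwise disjoint compact sets outside $\mathbb Q$ and that each member of the $\pi$-base had a point of $K_i$ in its closure for all but finitely many $i$. For an uncountable $\pi$-base of size less than $\mathfrak b$, finite sets are too small, and we use compact sets.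

**Step 1: put $X$ into the Cantor set.** This supplies compact sets outside $X$. Let $\tau$ be the topology of $X$. It has a base of clopen sets: given $x\in O$ open, take a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f=1$ off $O$, and $r\in(0,1)\setminus f(X)$, which exists since $f(X)$ is countable. Then $\{f<r\}=\{f\le r\}$ is clopen, contains $x$ and lies in $O$. Choose a clopen set separating each pair of distinct points. These countably many sets give a continuous injection of $X$ into $C=2^\omega$. Regard $X$ as a subset of $C$, so that $\tau$ is finer than the subspace topology. From now on $\overline{\phantom{B}}$ without superscript is closure in $C$.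

Let $B\ne\emptyset$ be $\tau$-open. In the topology of $C$, $B$ has no isolated point $b$: if $O$ is open in $C$ with $O\cap B=\{b\}$, then $\{b\}=(O\cap X)\cap B$ is $\tau$-open, which is impossible. Nor has $\overline B$ an isolated point, since if $O\cap\overline B=\{p\}$ with $O$ open, then $O\cap B\ne\emptyset$ gives $p\in B$ isolated in $B$. Every nonempty relatively open subset of $\overline B$ is uncountable. Indeed it contains a nonempty set $O'\cap\overline B$ with $O'$ clopen in $C$. This set is compact without isolated points, and by the Baire category theorem such a set is not countable.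

**Lemma 8.** A subset $Z$ of a nonempty Polish space $P$ with $|Z|<\mathfrak b$ lies in a $\sigma$-compact subset of $P$.

Proof. By a textbook theorem $P=g[\omega^\omega]$ for some continuous $g$. Choose $w_z\in\omega^\omega$ with $g(w_z)=z$ for $z\in Z$, and $f$ with $w_z\le^*f$ for all $z$. The set $\{w:w\le^*f\}$ is the union of the sets $\{w:w\le f'\}$ over the countably many $f'=^*f$. Each of these is a product of finite sets, hence compact. Its image under $g$ is $\sigma$-compact and contains $Z$. $\square$

**Step 2: a tree of compact sets.** A direct recursion would choose, at stage $i$, a point $z_B\in\overline B$ outside $X\cup K_0\cup\dots\cup K_{i-1}$ for each $B$ in the $\pi$-base, cover these points by compact sets $L_0\subseteq L_1\subseteq\cdots$ using Lemma 8, and let $K_i=L_{n(i)}$. The number $n(i)$ should be so large that each $B$ is served at all but finitely many stages. To find such an $n$ we must bound, modulo finite sets, the functions that tell for each $B$ how large $n(i)$ has to be. But these functions depend on $K_0,\dots,K_{i-1}$, hence on the values $n(0),\dots,n(i-1)$ that we are still looking for. We avoid the circle by carrying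 out all possible recursions at once.

Let $\mathcal B$ be a $\pi$-base of nonempty $\tau$-open sets with $|\mathcal B|<\mathfrak b$. By recursion on $\nu\in\omega^{<\omega}$ we define compact sets $K_\nu\subseteq C\setminus X$ for $\nu\ne\emptyset$. Given $K_{\nu\restriction l}$ for $1\le l\le|\nu|$, let $K$ be their union, which is compact and disjoint from $X$, and let $P_\nu=C\setminus(X\cup K)$. Since $X$ is countable and $K$ is closed, $P_\nu$ is a $G_\delta$ set in $C$ and hence Polish. For $B\in\mathcal B$ choose $b\in B$ and an open neighbourhood $O$ of $b$ in $C$ disjoint from $K$. By Step 1, $O\cap\overline B$ is uncountable, so it contains a point $z^\nu_B\notin X$. Thus $z^\nu_B\in\overline B\cap P_\nu$. By Lemma 8 there are compact sets $L^\nu_0\subseteq L^\nu_1\subseteq\cdots\subseteq P_\nu$ whose union contains $z^\nu_B$ for all $B\in\mathcal B$. Put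
$$K_{\nu^\frown n}=L^\nu_n,\qquad m_B(\nu)=\min\{n:z^\nu_B\in L^\nu_n\}.$$

**Step 3: choose a branch.** Now the functions $m_B:\omega^{<\omega}\to\omega$ are all defined, and there are fewer than $\mathfrak b$ of them. So there is $g:\omega^{<\omega}\to\omega$ such that for each $B\in\mathcal B$, $m_B(\nu)\le g(\nu)$ for all but finitely many $\nu$. Define $n\in\omega^\omega$ by $n(i)=g(n{\restriction}i)$, and set $K_i=K_{n\restriction(i+1)}=L^{n\restriction i}_{n(i)}$. Then the following hold.

- The $K_i$ are pairwise disjoint compact subsets of $C\setminus X$. Indeed $K_i\subseteq P_{n\restriction i}$, which is disjoint from $K_{n\restriction l}=K_{l-1}$ for $1\le l\le i$.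
- For each $B\in\mathcal B$, $K_i\cap\overline B\ne\emptyset$ for all but finitely many $i$. Indeed for all but finitely many $i$ we have $m_B(n{\restriction}i)\le g(n{\restriction}i)=n(i)$, so $z_B^{n\restriction i}\in K_i\cap\overline B$.

Fix $B_0\in\mathcal B$ and discard the finitely many $i$ with $K_i\cap\overline{B_0}=\emptyset$.

**Step 4: the $\omega$-connectification.** Let $Y$ be $X$ together with distinct new points $y_i$ for the remaining $i$. Let $X$ with $\tau$ be open in $Y$, and let the basic neighbourhoods of $y_i$ be $\{y_i\}\cup(O\cap X)$ with $O\supseteq K_i$ open in $C$. As $O\cap X$ is $\tau$-open and two such $O$ can be intersected, this defines a topology that induces $\tau$ on $X$. Each such $O$ contains a point of $\overline{B_0}$ and so meets $B_0$. Hence $X$ is dense in $Y$. $Y$ is Hausdorff: two points of $X$ are separated by $\tau$. For $x\in X$ and $y_i$, the disjoint compact sets $\{x\}$ and $K_i$ have disjoint open neighbourhoods in $C$, and their traces on $X$ are $\tau$-open. For $y_i\ne y_{i'}$ use disjoint open neighbourhoods of $K_i$ and $K_{i'}$.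

Suppose $Y=G\sqcup H$ with $G,H$ open and nonempty. By density $G\cap X$ and $H\cap X$ are nonempty $\tau$-open sets, so there are $B,B'\in\mathcal B$ with $B\subseteq G\cap X$ and $B'\subseteq H\cap X$. Choose a remaining $i$ such that $K_i$ meets both $\overline B$ and $\overline{B'}$; all but finitely many $i$ qualify. Every open $O\supseteq K_i$ meets $B$ and $B'$, so $y_i\in\overline G^{\,Y}\cap\overline H^{\,Y}=G\cap H=\emptyset$, a contradiction. So $Y$ is an $\omega$-connectification of $X$, and the first part of Theorem 3 is proved.

## The $\pi$-weight of $S$ and the end of the proof of Theorem 3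

**Step 5: $\pi w(S)\le\mathfrak d$.** There is $D\subseteq\omega^S$ of size $\mathfrak d$ such that every function $S\to\omega$ is $\le$ some member of $D$ at every argument: add to a $\le^*$-dominating family all finite modifications of its members. By Lemma 6 and the monotonicity of $B(s,\varphi)$ in $\varphi$, $\{B(s,\varphi):s\in S,\varphi\in D\}$ is a base. Its size is at most $\omega\cdot\mathfrak d=\mathfrak d$.

**Step 6: $\pi w(S)\ge\mathfrak d$.** From a $\pi$-base of size $\lambda$ we extract a dominating family of size at most $\lambda$. Replacing members of a $\pi$-base by nonempty open subsets again gives a $\pi$-base, so we may assume that the members are $B(s_\beta,\varphi_\beta)$, $\beta<\lambda$. Follow the lowest allowed path in each: $t_{\beta,0}=s_\beta$ and $t_{\beta,j+1}=t_{\beta,j}{}^\frown\varphi_\beta(t_{\beta,j})$. All $t_{\beta,j}$ lie in $B(s_\beta,\varphi_\beta)$. Let $g_\beta(|t_{\beta,j}|)=\varphi_\beta(t_{\beta,j})$ and $g_\beta(l)=0$ for $l<|s_\beta|$. Since $|t_{\beta,j}|=|s_\beta|+j$, this defines $g_\beta:\omega\to\omega$.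

Given $f\in\omega^\omega$, let $\varphi(t)=f(|t|)$ and pick $\beta$ with $B(s_\beta,\varphi_\beta)\subseteq B(\emptyset,\varphi)$. For each $j$, $t_{\beta,j+1}\in B(\emptyset,\varphi)$, and its last entry $\varphi_\beta(t_{\beta,j})$ therefore satisfies
$$g_\beta(|t_{\beta,j}|)=\varphi_\beta(t_{\beta,j})\ge\varphi(t_{\beta,j})=f(|t_{\beta,j}|).$$
So $g_\beta(l)\ge f(l)$ for all $l\ge|s_\beta|$, that is, $f\le^*g_\beta$. Thus $\{g_\beta:\beta<\lambda\}$ is dominating and $\lambda\ge\mathfrak d$.

**Step 7: the least $\pi$-weight.** By Steps 1–4, a nonempty countable dense in itself Tychonoff space that is not countably connectifiable has $\pi$-weight at least $\mathfrak b$. By Theorem 1 and Steps 5 and 6, $S$ is such a space with $\pi$-weight $\mathfrak d$. So the least value lies in $[\mathfrak b,\mathfrak d]$, and it is $\mathfrak b$ if $\mathfrak b=\mathfrak d$.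

Under MA we have the standard fact $\mathfrak b=2^\omega$, and hence $\mathfrak b=\mathfrak d=2^\omega$. To recall why, let $\{f_\alpha:\alpha<\kappa\}$ be a family with $\omega\le\kappa<2^\omega$. Order the pairs $(s,A)$, with $s\in\omega^{<\omega}$ and $A\subseteq\kappa$ finite, by $(s',A')\le(s,A)$ iff $s\subseteq s'$, $A\subseteq A'$, and $s'(n)\ge f_\alpha(n)$ for all $\alpha\in A$ and $|s|\le n<|s'|$. Pairs with the same first coordinate are compatible, via $(s,A\cup A')$, so the order is ccc. The sets $\{(s,A):|s|\ge n\}$ and $\{(s,A):\alpha\in A\}$ are dense. MA gives a filter $\Gamma$ meeting all of them. Let $f=\bigcup\{s:(s,A)\in\Gamma\}$, a function $\omega\to\omega$. Given $\alpha$, take $(s,A)\in\Gamma$ with $\alpha\in A$. For $n\ge|s|$ some $(s',A')\in\Gamma$ has $|s'|>n$, and a common extension $(s'',A'')\in\Gamma$ shows $f(n)=s''(n)\ge f_\alpha(n)$. So $f_\alpha\le^*f$ for all $\alpha$, and the family is bounded.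

Consequently, under MA the space $S$ has $\pi$-weight exactly $2^\omega$ and is not countably connectifiable, so the condition $\pi w(X)<2^\omega$ in the quoted MA theorem cannot be weakened to $\pi w(X)\le2^\omega$. $\blacksquare$

## The spaces $S(F)$ for free P-filters

The cofinite filter is a free P-filter (take $A=\omega$), and $S=S(\text{cofinite filter})$. Another free P-filter consists of the sets $A\subseteq\omega$ whose complement has asymptotic density $0$. Given $A_1,A_2,\dots$ in it, let $Z_k=\bigcup_{j\le k}(\omega\setminus A_j)$, again of density $0$. Choose $0=n_1<n_2<\cdots$ with $|Z_k\cap m|\le m/k$ for all $m\ge n_k$ (where $Z_k\cap m$ means $\{x\in Z_k:x<m\}$), and let $Z=\bigcup_kZ_k\cap[n_k,n_{k+1})$. For $n_k\le m<n_{k+1}$ we have $Z\cap m\subseteq Z_k\cap m$, so $Z$ has density $0$. Also $Z_k\setminus Z$ contains only numbers below $n_k$, because $x\in Z_k$ with $n_j\le x<n_{j+1}$ and $j\ge k$ lies in $Z_j$ and hence in $Z$. So $A=\omega\setminus Z$ satisfies $A\setminus A_k\subseteq Z_k\setminus Z$, which is finite.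

Not every filter containing the cofinite sets is of this kind. Let $F$ be generated by the cofinite sets and the sets $D_n$ of multiples of $2^n$. Each $A\in F$ contains $D_n$ minus a finite set for some $n$, so $A\setminus D_{n+1}$ is infinite. Hence no $A\in F$ works for $\{D_n:n\in\omega\}$.

We prove Proposition 4. In the proof of Theorem 1 a node $s$ allowed the children $m\ge\varphi(s)$; now it allows the children in a set $\Phi(s)\in F$. The P-filter property replaces the finiteness of $\{r(s^\frown m):m\in\omega\}$, which may now fail.

**Step 1: the topology.** The open sets of $S(F)$ form a topology, since $F$ is closed under supersets and finite intersections. For $\Phi:\omega^{<\omega}\to F$ let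
$$B(s,\Phi)=\{t\supseteq s:t(i)\in\Phi(t{\restriction}i)\text{ for }|s|\le i<|t|\}.$$
This set is open: if $t\in B(s,\Phi)$, then $t^\frown m\in B(s,\Phi)$ for all $m\in\Phi(t)$. It is closed: let $t\notin B(s,\Phi)$. If $t\subsetneq s$, then $t^\frown m\notin B(s,\Phi)$ for all $m\ne s(|t|)$, and $F$ contains this cofinite set of $m$. If $t$ and $s$ are incomparable, or if $t\supseteq s$ and $t(i)\notin\Phi(t{\restriction}i)$ for some $i$ with $|s|\le i<|t|$, then no extension of $t$ is in $B(s,\Phi)$. These sets form a base at $s$: if $U$ is open and $s\in U$, let $\Phi(t)=\{m:t^\frown m\in U\}$ for $t\in U$ and $\Phi(t)=\omega$ otherwise; then $B(s,\Phi)\subseteq U$ by induction on length. The set $\omega^{<\omega}\setminus\{s\}$ is open, because for $t\ne s$ the set $\{m:t^\frown m\ne s\}$ is cofinite and so in $F$. The set $\{s\}$ is not open, because $\{m:s^\frown m=s\}=\emptyset\notin F$. So $S(F)$ is $T_1$ with a clopen base, hence Tychonoff, and it is countable and dense in itself.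

**Step 2: the allowed children.** Let $Y\supseteq S(F)$ be Hausdorff with $S(F)$ dense and $Y\setminus S(F)$ countable. If the remainder is empty, $Y=S(F)$ has a base of clopen sets and more than one point, so it is not connected. Otherwise write $Y\setminus S(F)=\{y_n:n\in\omega\}$, repetitions allowed. Enumerate $\omega^{<\omega}=\{x_k:k\in\omega\}$, let $r_n$ be given by Lemma 7 for $y_n$, and let
$$A_{n,s}=\{m:r_n(s^\frown m)=r_n(s)\}.$$
This set is in $F$ because $\{x:r_n(x)=r_n(s)\}$ is open. For each $s$ choose, by the P-filter property, $A_s\in F$ with $A_s\setminus A_{n,s}$ finite for all $n$. Put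
$$\Phi(x_k)=(A_{x_k}\setminus\{0\})\cap\bigcap_{n\le k}A_{n,x_k},\qquad U=B(\emptyset,\Phi).$$
Each $\Phi(x_k)$ is a finite intersection of members of $F$, so it is in $F$.

**Step 3: each $r_n$ is bounded on $U$.** Fix $n$ and let $E=\{x_k:k<n\}$, a finite set. For $s\in E$ the set $\{r_n(s^\frown m):m\in A_s\}$ is finite, since $m\in A_{n,s}$ gives the value $r_n(s)$ and only finitely many $m\in A_s$ are not in $A_{n,s}$. So
$$M=\max\bigl(\{r_n(\emptyset)\}\cup\{r_n(s^\frown m):s\in E,\ m\in A_s\}\bigr)$$
exists. We show $r_n\le M$ on $U$ by induction on length. For $\emptyset$ this is clear. Let $t=s^\frown m\in U$, so $s\in U$ and $m\in\Phi(s)\subseteq A_s$. If $s\in E$, then $r_n(t)\le M$ by the choice of $M$. If $s\notin E$, then $s=x_k$ with $k\ge n$, so $m\in\Phi(x_k)\subseteq A_{n,s}$ and $r_n(t)=r_n(s)\le M$.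

**Step 4: $Y$ is not connected.** By (1) no $y_n$ is in $\overline U^{\,Y}$, so $\overline U^{\,Y}\subseteq S(F)$. By Lemma 5, $U$ is clopen in $Y$. It contains $\emptyset$ and omits $\langle0\rangle$, because $0\notin\Phi(\emptyset)$. So $Y$ is not connected, and $S(F)$ is not countably connectifiable. $\blacksquare$
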